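\title{A truthful constant-factor mechanism for routing paths in capacitated trees}

\begin{abstract}
Players want to route one unit of demand each along fixed paths in a tree with edge capacities, and their values for being served are private. We give a deterministic, polynomial-time, dominant-strategy truthful mechanism whose social welfare is at least $1/8$ of the optimum of the linear programming relaxation. The mechanism treats the players from the bottom of the tree to the top and lets a newcomer evict a cheapest set of blocking players when its bid is at least twice their total bid. The ratio $8$ is exact for this mechanism and is the best in its one-parameter family. A variant handles players who want subtrees instead of paths.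
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T=(V,E)$ be a tree with an integer capacity $u_e\ge 0$ on each edge $e$. There are $n$ players. Player $i$ wants to route one unit of demand between two vertices $s_i$ and $t_i$, necessarily along the unique path $P_i$ joining them, and has a value $v_i\ge 0$ for being served. A set of players is \emph{feasible} if every edge $e$ lies on at most $u_e$ of their paths. Choosing a feasible set of largest total value, the \emph{winner determination problem}, is the integer program
\begin{equation}\label{eq:ip}
\max\ \sum_i v_ix_i\quad\text{subject to}\quad \sum_{i:\,e\in P_i}x_i\le u_e\ \ (e\in E),\qquad x_i\in\{0,1\}\ \ (1\le i\le n).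
\end{equation}
The quantity $\sum_i v_ix_i$ is the \emph{social welfare} of the allocation $x$. We write $\mathrm{OPT}$ for the optimum of \eqref{eq:ip} and $\mathrm{LP}\ge\mathrm{OPT}$ for the optimum of the relaxation in which $0\le x_i\le 1$.

The tree, the capacities and the endpoints are public, but $v_i$ is known only to player $i$. A \emph{mechanism} collects from each player a bid, a nonnegative number, and outputs a feasible set of \emph{winners} and a payment $p_i$ for each player; the utility of player $i$ is $v_ix_i-p_i$, where $x_i=1$ for winners and $x_i=0$ for the others. The map from bids to winners is the \emph{allocation rule}. A mechanism is \emph{truthful} if it is deterministic and, for every player $i$, every value $v_i$ and all bids of the other players, bidding $v_i$ maximizes the utility of $i$. It is \emph{individually rational} if bidding $v_i$ never gives negative utility. It runs in \emph{polynomial time} if both the winners and the payments are computed in time polynomial in the input size; for this purpose bids are rationals written in binary, while all other statements below hold for real bids as well. The welfare of a truthful mechanism is the welfare of its allocation when all players bid their values.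

The question, posed in \cite{source}, is whether some polynomial-time truthful mechanism achieves welfare at least $c\cdot\mathrm{OPT}$ on every instance, for a constant $c>0$ independent of $n$, $T$, the capacities and the values. Two known facts frame it. The winner determination problem is NP-hard, so $c=1$ is impossible unless $\mathrm P=\mathrm{NP}$. On the other hand, there is a polynomial-time $1/4$-approximation algorithm for \eqref{eq:ip}, but it is not \emph{monotone}. Here an allocation rule is monotone if a player who wins with some bid also wins with every higher bid, the other bids being fixed. Monotonicity is necessary for truthfulness (Lemma~\ref{lem:critical}), so no payments turn that algorithm into a truthful mechanism. Neither fact is used in our proofs. The answer to the question is yes.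

\begin{theorem}\label{thm:main}
The mechanism $\mathcal M_2$ defined in Sections~\ref{sec:alloc} and~\ref{sec:truth} is deterministic, runs in polynomial time, is truthful and individually rational, and on every instance achieves welfare at least $\frac18\,\mathrm{LP}\ge\frac18\,\mathrm{OPT}$.
\end{theorem}

The mechanism belongs to a family $\mathcal M_r$, $r>1$. It visits the players in an order fixed by the geometry of the tree and keeps a tentative feasible set. A newcomer that does not fit may evict a cheapest set of players that makes room, provided that its bid is at least $r$ times their total bid. Section~\ref{sec:monotone} recalls the link between truthfulness and monotonicity and shows the rule on a single edge. After the allocation rule (Section~\ref{sec:alloc}) and the payments (Section~\ref{sec:truth}), Section~\ref{sec:welfare} bounds the welfare by a charging argument. Section~\ref{sec:tight} shows that the analysis is tight for every $r$ and that $r=2$ is the best choice, and Section~\ref{sec:subtrees} extends the result to players who want subtrees.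

\section{Monotone rules and critical values}\label{sec:monotone}

Each player has a single private number and either wins or loses. In this situation the design of a truthful mechanism reduces to the design of a monotone allocation rule.

\begin{lemma}\label{lem:critical}
\begin{itemize}
\item[(a)] The allocation rule of a truthful mechanism is monotone.
\item[(b)] Consider an allocation rule with the following property: for every player $i$ and all bids of the others for which $i$ has a winning bid, there is a number $\theta_i\ge0$, depending only on the bids of the others, such that $i$ wins with every bid above $\theta_i$ and loses with every bid below $\theta_i$. Charge $\theta_i$ to each winner $i$ and $0$ to each loser. The resulting mechanism is truthful and individually rational.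
\end{itemize}
\end{lemma}

\begin{proof}
(a) Fix the other bids, and suppose that $i$ wins with bid $b$, paying $p$, and loses with bid $b'$, paying $p'$. Truthfulness for the value $b$ gives $b-p\ge -p'$, and for the value $b'$ it gives $-p'\ge b'-p$. Adding, $b\ge b'$.

(b) Fix the other bids. If $i$ has no winning bid, its utility is always $0$. Otherwise every bid yields utility $v_i-\theta_i$ (a win) or $0$ (a loss). Bidding $v_i$ wins if $v_i>\theta_i$ and loses if $v_i<\theta_i$, and both outcomes give $0$ if $v_i=\theta_i$. So it yields $\max(v_i-\theta_i,0)$, which is nonnegative and the best possible.
\end{proof}

The number $\theta_i$ is the \emph{critical value} of $i$. Every monotone rule has critical values, namely the infima of the winning bids. Without the limit on running time the question is therefore trivial, because a rule that returns an optimal solution of \eqref{eq:ip} is monotone: if $i$ belongs to an optimal set and raises its bid by $\delta>0$, that set gains $\delta$ and the sets avoiding $i$ gain nothing, so every new optimal set contains $i$.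

The natural fast candidates are greedy rules, which sort the players by a priority that increases with the bid and accept each player that still fits. They are monotone: a higher bid moves a player forward, so it meets a subset of the players accepted before it. But the two obvious priorities fail, already on a path with $m$ edges of capacity $1$. If the priority is the bid, one player of value $2$ wanting all edges blocks $m$ players of value $1$ wanting one edge each. If the priority is the bid per edge, one player of value $2$ wanting a single edge blocks a player of value $m$ wanting all edges. In both cases the loss is a factor $m/2$. An order chosen from the bids ignores how the paths overlap. We therefore let the geometry choose the order, and let the bids enter only through the right to evict.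

\begin{example}[one edge]\label{ex:edge}
Let $T$ be a single edge of capacity $1$ that all players want. Visit the players in the order $1,\dots,n$. Player $1$ becomes the incumbent, and each later player $j$ replaces the incumbent $h$ if $v_j\ge 2v_h$; the last incumbent wins. Suppose that $i>1$ wins with bid $b$, having replaced $h$. Then $b\ge 2v_h$, and $v_j<2b$ for all $j>i$. These inequalities survive when $b$ is raised, so \emph{no decision of the run changes}; and the critical value is $\max(2v_h,\max_{j>i}v_j/2)$. For the welfare there are two estimates. The values of successive incumbents at least double, so all players who were ever incumbent have total value at most twice that of the winner. And a player who is turned away has value less than twice that of some incumbent.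
\end{example}

The general proof has the same three parts: invariance of the run under raising a winning bid, a comparison of the winners with all players ever accepted, and a comparison of those with the rejected players. Only the last part depends on the order of the players, and it is the one that needs work.

\section{The allocation rule}\label{sec:alloc}

From now on $v_j$ denotes the bid of player $j$, and $v(D)=\sum_{j\in D}v_j$ is the \emph{cost} of a set $D$ of players. A player whose path contains an edge of capacity $0$ has $x_i=0$ in every solution of the relaxation; such players are discarded at the start (they lose and pay $0$), which changes neither $\mathrm{OPT}$ nor $\mathrm{LP}$. So $u_e\ge1$ on all paths.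

\subsection{Legs and the bottom-up order}\label{sub:legs}

Root $T$ at the vertex listed first in the input; for Theorem~\ref{thm:main} any choice that ignores the bids would do. Every vertex counts as an ancestor of itself. A path is \emph{vertical} if it joins a vertex to one of its descendants. An edge $f$ is \emph{directly below} an edge $e$ if the upper endpoint of $f$ is the lower endpoint of $e$; a vertical path contains at most one edge directly below a given edge.

We set up the geometry for subtrees, that is, connected subgraphs of $T$, because it costs nothing and is used again in Section~\ref{sec:subtrees}. Let player $i$ want the subtree $S_i$; until Section~\ref{sec:subtrees} the case of interest is $S_i=P_i$. Let $a_i$ be a vertex of $S_i$ of least depth. It is an ancestor of every vertex $w$ of $S_i$, since the least common ancestor of $a_i$ and $w$ lies on the path between them, hence in $S_i$, and so cannot be higher than $a_i$. Thus $a_i$ is unique; it is the \emph{top vertex} of $S_i$. The \emph{legs} of $S_i$ are the vertical paths from $a_i$ to the vertices of $S_i$ that have no child in $S_i$; if $S_i$ has no edge, it has no legs. Every edge of $S_i$ lies on a leg: descend from it inside $S_i$ as far as possible. The \emph{top edge}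 of a leg is its edge at $a_i$. For a path $P_i$ the top vertex is the least common ancestor of $s_i$ and $t_i$, and the legs are those of the paths from $a_i$ to $s_i$ and from $a_i$ to $t_i$ that have an edge. So a path has at most two legs, and they share no edge.

Order the players by nonincreasing depth of the top vertex, breaking ties by index, and relabel them so that this order is $1,2,\dots,n$. The order does not depend on the bids. Its purpose is the following fact: a later leg that meets an earlier leg follows it all the way up.

\begin{lemma}[nesting]\label{lem:nest}
Let $q<p$, let $\mu$ be a leg of $S_q$ and $\lambda$ a leg of $S_p$, and let $e$ be an edge of both. Then $\lambda$ contains every edge of $\mu$ above $e$.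
\end{lemma}

\begin{proof}
Let $w$ be the lower endpoint of $e$. Both $a_p$ and $a_q$ lie on the path from $w$ to the root, and $a_p$ is not deeper than $a_q$, so $a_q$ lies between $w$ and $a_p$. The edges of $\mu$ above $e$ lie on the path from $w$ to $a_q$, hence on the path from $w$ to $a_p$, which is part of $\lambda$.
\end{proof}

\subsection{Covers and evictions}\label{sub:rule}

A set $D$ of players \emph{covers} a set $Z$ of edges if every edge of $Z$ lies in $S_i$ for some $i\in D$. The \emph{key} of $D$ is the pair
\[
\mathrm{key}(D)=\Big(v(D),\ \sum_{i\in D}2^i\Big),
\]
and keys are compared lexicographically. Distinct sets have distinct second components, so they have distinct keys, and a set of minimum key in a family has minimum cost in that family.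

Fix a real number $r>1$. The allocation rule of $\mathcal M_r$ starts with $A_1=\emptyset$ and, for $j=1,\dots,n$, performs \emph{step $j$}:
\begin{enumerate}
\item Let $\mathrm{Sat}_j$ be the set of edges $e\in P_j$ that are \emph{saturated}, that is, lie on exactly $u_e$ paths of $A_j$. A \emph{cover at step $j$} is a subset of $A_j$ that covers $\mathrm{Sat}_j$.
\item Let $D_j$ be the cover of minimum key.
\item If $v_j\ge r\,v(D_j)$, \emph{accept} $j$ and \emph{evict} $D_j$: put $A_{j+1}=(A_j\setminus D_j)\cup\{j\}$. Otherwise \emph{reject} $j$: put $A_{j+1}=A_j$.
\end{enumerate}
The set of winners is $F=A_{n+1}$.

Covers exist: $A_j$ itself is one, because a saturated edge lies on $u_e\ge1$ of its paths. If nothing is saturated, then $D_j=\emptyset$ and $j$ is accepted. All sets $A_j$ are feasible, by induction. When $j$ is accepted, a saturated edge of $P_j$ loses at least one path and gains one, an unsaturated edge of $P_j$ carried at most $u_e-1$ paths, and the other edges gain nothing. On a single edge of capacity $1$, the rule of $\mathcal M_2$ is that of Example~\ref{ex:edge}.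

\begin{remark}\label{rem:choices}
Two choices in the rule cannot be dropped; take $r=2$. \emph{The order.} On a vertical path with $m$ edges of capacity $1$, let one player want all edges and $m$ players want one edge each, all with value $1$. If the long player came first, it would be the only winner. \emph{The cheapest cover.} Suppose that a newcomer had to outbid all players on its saturated edges. On a single edge of capacity $u$, let $u$ players of value $1$ be followed by $u$ players of value $2u-1$. The latter would all be rejected, a loss of a factor $2u-1$. Remark~\ref{rem:r1} shows why $r>1$ is needed.
\end{remark}

\subsection{Computing a cheapest cover}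

Finding $D_j$ is a weighted covering problem. It is easy because the edges to be covered lie along a path in a tree, so that each player covers an interval of them.

\begin{lemma}\label{lem:compute}
Let $\Lambda$ be a path in $T$, let $Z$ be a set of edges of $\Lambda$, and let $A$ be a set of players with subtrees $S_i$ and rational bids. In polynomial time one can decide whether some subset of $A$ covers $Z$ and, if so, find the covering subset of minimum key.
\end{lemma}

\begin{proof}
Number the edges of $Z$ as $z_1,\dots,z_\ell$ along $\Lambda$. If two vertices lie in both $S_i$ and $\Lambda$, so does the path between them. Hence $S_i\cap\Lambda$ is a path or empty, and the set $\{k: z_k\in S_i\}$ is an interval $[\alpha_i,\beta_i]$ or empty. Form a digraph on the nodes $0,1,\dots,\ell$: for each $i\in A$ with a nonempty interval and each $k$ with $\alpha_i-1\le k<\beta_i$, add an arc $k\to\beta_i$ labeled $i$, of weight $\mathrm{key}(\{i\})=(v_i,2^i)$. All arcs go from smaller to larger nodes.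

A directed path from $0$ to $\ell$ yields a covering set, since an arc $k\to\beta_i$ labeled $i$ accounts for $z_{k+1},\dots,z_{\beta_i}\in S_i$. It uses no label twice, since all arcs labeled $i$ end at $\beta_i$. So its weight is the key of its set of labels. Conversely, let $D$ cover $Z$. Starting at $0$, from a node $k<\ell$ choose $i\in D$ with $z_{k+1}\in S_i$ and follow the arc $k\to\beta_i$. This gives a path from $0$ to $\ell$ whose label set $D'$ is contained in $D$, and $\mathrm{key}(D')\le\mathrm{key}(D)$ because bids are nonnegative. Therefore a covering set exists exactly when $\ell$ is reachable from $0$, and the label set of a path of minimum weight is the covering set of minimum key.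

The lexicographic order on $\mathbb Q\times\mathbb Z$ is total and preserved by addition, so the usual recursion finds such a path: $\delta(0)=(0,0)$, and $\delta(m)$ is the minimum of $\delta(k)+(v_i,2^i)$ over arcs $k\to m$ labeled $i$. There are at most $n\ell$ arcs, and the second components have at most $n+1$ bits.
\end{proof}

\section{Invariance, critical values and payments}\label{sec:truth}

Fix a player $i$ and the bids $v_j$ of all $j\ne i$. The \emph{run at $b$} is the execution of the allocation rule when $i$ bids $b$. The \emph{decision} at step $j$ is either ``reject'' or ``accept and evict $D$'' for a specific set $D$; the decisions determine the sets $A_j$. The steps before $i$ do not involve $b$, so $A_i$ and $D_i$ do not depend on $b$, and $i$ is accepted at step $i$ exactly when $b\ge r\,v(D_i)$. A rejected or evicted player never returns. So $i$ wins exactly when it is accepted at step $i$ and evicted at no later step.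

In an algorithm that keeps revising its solution, the danger for monotonicity is that a higher bid changes some intermediate decision, and that the change later turns against the bidder. Here a higher bid of a winner changes nothing at all.

\begin{lemma}[invariance]\label{lem:inv}
If $i$ wins at $b$ and $b'>b$, then the runs at $b$ and at $b'$ make the same decision at every step. In particular the allocation rule is monotone, and all winning bids of $i$ produce the same run.
\end{lemma}

\begin{proof}
The steps before $i$ agree, and at step $i$ we have $b'>b\ge r\,v(D_i)$. Let $j>i$ and suppose that the runs agree before step $j$. They have the same set $A_j$, which contains $i$, hence the same set $\mathrm{Sat}_j$ and the same covers. Passing from $b$ to $b'$ leaves the key of a cover avoiding $i$ unchanged and increases the cost and the key of a cover containing $i$.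

If $j$ is accepted at $b$, then $i\notin D_j$ because $i$ wins. So $D_j$ is still the cover of minimum key at $b'$, with the same cost, and the decision is the same. If $j$ is rejected at $b$, then every cover costs more than $v_j/r$ at $b$, hence also at $b'$, and $j$ is rejected again.
\end{proof}

The proof uses that the order, the paths and hence the sets $\mathrm{Sat}_j$ do not depend on the reports; this is where public endpoints enter. It also uses that ties between cheapest covers are broken by a total order on sets that ignores the bids. The weights $2^i$ define such an order, and one that is additive, as Lemma~\ref{lem:compute} requires.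

Monotonicity gives critical values, but they must also be computed, exactly and fast. Since all winning bids produce one and the same run, we can read the critical value off that run, by asking at each later step how low the bid of $i$ may go before $i$ is evicted. Let $j>i$ and fix a set $A_j$ containing $i$. Define
\begin{itemize}
\item $C_j$, the minimum cost of a subset of $A_j\setminus\{i\}$ covering $\mathrm{Sat}_j$, with $C_j=\infty$ if there is none;
\item $B_j$, the minimum cost of a subset of $A_j\setminus\{i\}$ covering $\mathrm{Sat}_j\setminus P_i$;
\item $\tau_j=\min(C_j,\,v_j/r)-B_j$.
\end{itemize}
The number $B_j$ is finite, because the $u_e\ge 1$ players of $A_j$ that use an edge $e\in\mathrm{Sat}_j\setminus P_i$ all differ from $i$. So $\tau_j$ is finite. None of the three quantities involves the bid of $i$. The covers containing $i$ are the sets $\{i\}\cup D'$ with $D'\subseteq A_j\setminus\{i\}$ covering $\mathrm{Sat}_j\setminus P_i$. Hence, when $i$ bids $b$, the cheapest cover containing $i$ costs $b+B_j$, and the cheapest cover avoiding $i$ costs $C_j$.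

\begin{lemma}[one step]\label{lem:step}
Let $j>i$ and fix $A_j\ni i$.
\begin{itemize}
\item[(a)] With every bid $b<\tau_j$, player $i$ is evicted at step $j$.
\item[(b)] All bids $b>\tau_j$ lead to the same decision at step $j$, and it does not evict $i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $b+B_j<C_j$ and $b+B_j<v_j/r$. So $D_j$ costs $b+B_j$; it contains $i$ by the first inequality, and $j$ is accepted by the second.

(b) Suppose first that $C_j\le v_j/r$. Then $b+B_j>C_j$, so $D_j$ avoids $i$ and is the cover of minimum key among those avoiding $i$, a set that does not depend on $b$. Its cost is $C_j\le v_j/r$, so $j$ is accepted and this set is evicted. Suppose next that $C_j>v_j/r$. Then $b+B_j>v_j/r$, so every cover costs more than $v_j/r$, and $j$ is rejected.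
\end{proof}

\begin{example}\label{ex:tau}
Let $r=2$ and $i=1$. On a single edge of capacity $2$, let players $1,2,3$ bid $b,3,10$. At step $3$ we have $C_3=3$, $B_3=0$ and $\tau_3=\min(3,5)-0=3$: player $3$ enters in any case, and player $1$ survives by being more expensive than player $2$. On a vertical path with two edges of capacity $1$, let player $1$ want the lower edge, player $2$ the upper edge and player $3$ both, with bids $b,2,10$. Now $C_3=\infty$, $B_3=2$ and $\tau_3=5-2=3$: the only cover is $\{1,2\}$, and player $1$ survives when $2(b+2)>10$, which keeps player $3$ out.
\end{example}

\noindent\textbf{Payments of $\mathcal M_r$.} Losers pay $0$. A winner $i$ belongs to $A_j$ for every $j>i$, so the numbers $\tau_j$ are defined for the sets $A_j$ of the actual run, and $i$ pays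
\begin{equation}\label{eq:theta}
\theta_i=\max\Big(r\,v(D_i),\ \max_{j>i}\tau_j\Big)\ge 0,
\end{equation}
where a maximum over the empty set is $-\infty$.

\begin{lemma}\label{lem:theta}
Suppose that $i$ has a winning bid. Then \eqref{eq:theta} has the same value $\theta_i$ for all winning bids, and $i$ loses at every bid below $\theta_i$ and wins at every bid above $\theta_i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inv} all winning bids produce the same sets $A_j$; call this the winning run. The number $\theta_i$ is determined by these sets and the bids of the others. Every winning bid $b$ satisfies $b\ge r\,v(D_i)$, and $b\ge\tau_j$ for all $j>i$ by Lemma~\ref{lem:step}(a). So $b\ge\theta_i$, and bids below $\theta_i$ lose.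

Let $b'>\theta_i$. Take a winning bid $b$ and a bid $b''>b$; by Lemma~\ref{lem:inv}, $b''$ produces the winning run, and $b''>\theta_i$. We show by induction on the steps that the runs at $b'$ and $b''$ agree. They agree before step $i$, and at step $i$ both accept $i$ and evict $D_i$, since both bids exceed $r\,v(D_i)$. At a step $j>i$ both have the set $A_j$ of the winning run and both bids exceed $\tau_j$, so the decisions agree by Lemma~\ref{lem:step}(b). Hence $i$ wins at $b'$.
\end{proof}

\begin{proposition}\label{prop:truth}
For every $r>1$ the mechanism $\mathcal M_r$ is truthful and individually rational, with nonnegative payments. For rational $r$ it runs in polynomial time.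
\end{proposition}

\begin{proof}
The first statement follows from Lemmas~\ref{lem:theta} and~\ref{lem:critical}(b). Each set $D_j$, and for each winner $i$ and each $j>i$ each of the numbers $C_j$ and $B_j$, is obtained from one application of Lemma~\ref{lem:compute} with $\Lambda=P_j$. There are $O(n^2)$ applications.
\end{proof}

\section{The welfare}\label{sec:welfare}

Let $Y$ be the set of players that are accepted at their step and $N$ the set of those rejected, so that $F\subseteq Y$ and $A_p\subseteq Y\cap\{1,\dots,p-1\}$ for all $p$. The first estimate says that evictions destroy only a fraction of the accepted value.

\begin{lemma}\label{lem:evict}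
$v(Y)\le\frac r{r-1}\,v(F)$.
\end{lemma}

\begin{proof}
Each player of $Y\setminus F$ is evicted exactly once, so $v(Y)-v(F)=\sum_{j\in Y}v(D_j)\le\sum_{j\in Y}v_j/r=v(Y)/r$.
\end{proof}

It remains to prove $\mathrm{LP}\le 2r\,v(Y)$. A rejected player $p$ has value less than $r$ times the cost of \emph{every} cover at step $p$. So we may choose a cover for each rejected player that occurs in an optimal solution and charge its value to the members of that cover. The task is to choose the covers so that no accepted player is charged more than twice.

\subsection{Unit capacities}\label{sub:unit}

Let all capacities be $1$ and let $O$ be an optimal set for \eqref{eq:ip}; its paths are pairwise edge-disjoint. For $p\in O\cap N$ let $H_p$ be the set of all $q\in A_p$ whose path shares an edge with $P_p$. This is a cover at step $p$, so $v_p<r\,v(H_p)$. If $q\in H_p$, then $q<p$, and by Lemma~\ref{lem:nest} the path $P_p$ contains the top edge of a leg of $P_q$. There are at most two such edges, and each lies on at most one path of $O$. So $q$ belongs to at most two of the sets $H_p$, and to none if $q\in O$. Therefore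
\[
v(O)\le v(O\cap Y)+2r\,v(Y\setminus O)\le 2r\,v(Y).
\]
However long the path $P_q$ is, all conflicts with later players are visible at its two top edges.

With larger capacities this choice of $H_p$ is too wasteful: up to $u_e$ paths of $O$ pass through a top edge $e$ of $q$, and all of them would charge $q$. But at a saturated edge $e$ a rejected player needs only one blocker and has $u_e$ candidates in $A_p$, while at most $u_e-1$ other paths of $O$ compete for them. So at each single edge we can give distinct paths distinct blockers. The difficulty is that independent choices at different edges could charge $q$ once for every edge of $P_q$. The remedy is to choose from the bottom up and to make a path \emph{keep} its blocker for as long as the leg of the blocker continues. By Lemma~\ref{lem:nest} the path stays with the blocker up to its top edge, where all those who ever charged it through this leg are present at once and can be counted. A fractional solution is handled by clearing denominators: player $i$ is replaced by $Kx_i$ copies, and every blocker gets $K$ slots.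

\subsection{Assigning blockers}\label{sub:assign}

We state the construction for subtrees. For Theorem~\ref{thm:main} the reader may put $S_i=P_i$, $d=2$ and $\kappa=1$ throughout.

\begin{lemma}\label{lem:assign}
Let $S_1,\dots,S_n$ be subtrees in the bottom-up order, and let $d,\kappa\ge1$ be integers such that each $S_i$ has at most $d$ legs and each edge of $S_i$ lies on at most $\kappa$ legs of $S_i$. Let $\{1,\dots,n\}$ be partitioned into sets $Y$ and $N$. For each $p\in N$ let $A_p\subseteq Y\cap\{1,\dots,p-1\}$, and let $Z_p$ be a set of edges of $S_p$ such that each $e\in Z_p$ lies in $S_q$ for at least $u_e$ players $q\in A_p$. Let $K\ge1$ and $m_1,\dots,m_n\in\{0,\dots,K\}$ be integers with $\sum_{i:\,e\in S_i}m_i\le Ku_e$ for every edge $e$. Then there are sets $H(p,c,\lambda)\subseteq A_p$, for $p\in N$, $1\le c\le m_p$ and $\lambda$ a leg of $S_p$, such that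
\begin{itemize}
\item[(a)] $H(p,c,\lambda)$ covers $Z_p\cap\lambda$;
\item[(b)] each $q\in Y$ belongs to at most $d(\kappa K-m_q)$ of these sets.
\end{itemize}
\end{lemma}

\begin{proof}
A \emph{token} of player $i$ is a triple $(i,c,\lambda)$ with $1\le c\le m_i$ and $\lambda$ a leg of $S_i$; it is \emph{present} at the edges of $\lambda$. An \emph{item} is a pair $(q,\mu)$ with $q\in Y$ and $\mu$ a leg of $S_q$; it is \emph{available} at the edges of $\mu$. Since each $S_i$ containing $e$ has at most $\kappa$ legs through $e$, at most $\kappa Ku_e$ tokens are present at $e$.

We decide which token \emph{holds} which item at which edge. The edges are treated in order of nonincreasing depth, so that the edges directly below $e$ are treated before $e$. At $e$ we apply three rules in turn.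
\begin{itemize}
\item[\emph{Own.}] Every token $(q,c,\mu)$ with $q\in Y$ and $e\in\mu$ holds the item $(q,\mu)$.
\item[\emph{Keep.}] A token $(p,c,\lambda)$ with $p\in N$ and $e\in\lambda$ that holds an item $(q,\mu)$ at the edge of $\lambda$ directly below $e$ holds $(q,\mu)$ at $e$, provided that $e\in\mu$.
\item[\emph{New.}] One after the other, each token $(p,c,\lambda)$ with $p\in N$ and $e\in Z_p\cap\lambda$ that holds nothing at $e$ yet takes an item $(q,\mu)$ with $q\in A_p$ and $e\in\mu$ that currently has fewer than $\kappa K$ holders at $e$.
\end{itemize}
The following properties are immediate from the rules, by induction over the edges: at $e$, a token holds at most one item; if it holds one, the token is present and the item is available at $e$; and a token of a player $p\in N$ holds only items $(q,\mu)$ with $q\in A_p$. Two things need proof: that \emph{New} can always be carried out, and that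
\begin{equation}\label{eq:slots}
\text{every item has at most $\kappa K$ holders at every edge.}
\end{equation}

\emph{New is possible.} Let $(p,c,\lambda)$ be the token whose turn it is. As $e\in Z_p$, there are $u_e$ players of $A_p$ whose subtrees contain $e$; choosing for each a leg through $e$ gives $u_e$ distinct items available at $e$. If each had at least $\kappa K$ holders, then at least $\kappa Ku_e$ tokens other than $(p,c,\lambda)$ would be present at $e$. But at most $\kappa Ku_e-1$ are.

\emph{Proof of \eqref{eq:slots}.} Assume it for the edges treated before $e$, and let $(q,\mu)$ be available at $e$. Rule \emph{Own} gives it $m_q$ holders. A token that keeps $(q,\mu)$ at $e$ held it at an edge $f$ directly below $e$; the item was available at $f$, so $f$ is the unique edge of $\mu$ directly below $e$. If $\mu$ has no such edge, then the item has $m_q\le K\le\kappa K$ holders after the first two rules. Otherwise the $m_q$ tokens $(q,c,\mu)$ held it at $f$ as well, so all its holders after the first two rules were holders at $f$, and they number at most $\kappa K$. Rule \emph{New} respects the bound by its definition.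

\emph{Persistence.} Let a token $(p,c,\lambda)$ with $p\in N$ hold $(q,\mu)$ at an edge $e$ that is not the top edge of $\mu$, and let $e^+$ be the next edge of $\mu$ above $e$. Since $q\in A_p$, we have $q<p$, so $e^+\in\lambda$ by Lemma~\ref{lem:nest}, and $e$ is the edge of $\lambda$ directly below $e^+$. By \emph{Keep} the token holds $(q,\mu)$ at $e^+$. Repeating this, it holds $(q,\mu)$ at the top edge of $\mu$. There the item has at most $\kappa K$ holders, $m_q$ of which are tokens of $q$. So at most $\kappa K-m_q$ tokens of players in $N$ hold $(q,\mu)$ at any edge.

Let $H(p,c,\lambda)$ be the set of players $q$ such that the token $(p,c,\lambda)$ holds some item $(q,\mu)$ at some edge. It is a subset of $A_p$. At each $e\in Z_p\cap\lambda$ the token holds an item $(q,\mu)$ with $e\in\mu$, by \emph{Keep} or \emph{New}, which gives (a). Since $q$ has at most $d$ items, (b) follows.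
\end{proof}

Rule \emph{Own} serves the constant: it reserves $m_q$ slots of each item of $q$, which compensates for the contribution of $q$ itself to the objective.

\subsection{Charging}

For subtrees, the relaxation is that of \eqref{eq:ip} with $S_i$ in place of $P_i$.

\begin{proposition}\label{prop:charge}
Let $S_i$, $d$, $\kappa$, $Y$, $N$, $A_p$ and $Z_p$ be as in Lemma~\ref{lem:assign}, let $v_i\ge 0$, and let $r\ge1$. Suppose that for each $p\in N$,
\begin{equation}\label{eq:reject}
v_p\le r\sum_{\lambda}v(H_\lambda)\quad\text{whenever $H_\lambda\subseteq A_p$ covers $Z_p\cap\lambda$ for each leg $\lambda$ of $S_p$.}
\end{equation}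
Then $\mathrm{LP}\le r d\kappa\,v(Y)$.
\end{proposition}

\begin{proof}
The feasible region of the relaxation is a nonempty polytope defined by inequalities with integer coefficients. A linear function attains its maximum over it at a vertex, and the vertices are rational. So there is a rational optimal solution $x$. Choose $K\ge1$ with all $m_i=Kx_i$ integral. Then $0\le m_i\le K$ and $\sum_{i:\,e\in S_i}m_i\le Ku_e$, and Lemma~\ref{lem:assign} applies. By (a) and \eqref{eq:reject}, $v_p\le r\sum_\lambda v(H(p,c,\lambda))$ for $p\in N$ and $1\le c\le m_p$. Summing and using (b),
\begin{align*}
K\cdot\mathrm{LP}=\sum_{q\in Y}m_qv_q+\sum_{p\in N}m_pv_p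
&\le\sum_{q\in Y}m_qv_q+r\sum_{(p,c,\lambda)}v\big(H(p,c,\lambda)\big)\\
&\le\sum_{q\in Y}v_q\big(m_q+rd(\kappa K-m_q)\big)\le rd\kappa K\,v(Y),
\end{align*}
where the last step uses $rd\ge1$.
\end{proof}

\begin{corollary}\label{cor:ratio}
For every $r>1$, the output $F$ of $\mathcal M_r$ satisfies $\mathrm{OPT}\le\mathrm{LP}\le\frac{2r^2}{r-1}\,v(F)$.
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:charge} with $S_i=P_i$, $d=2$, $\kappa=1$, the sets $Y$, $N$, $A_p$ of the run, and $Z_p=\mathrm{Sat}_p$. To check \eqref{eq:reject}, note that $\bigcup_\lambda H_\lambda$ is a cover at step $p$, so that rejection of $p$ and minimality of $D_p$ give $v_p<r\,v(D_p)\le r\,v(\bigcup_\lambda H_\lambda)\le r\sum_\lambda v(H_\lambda)$. Hence $\mathrm{LP}\le2r\,v(Y)$, and Lemma~\ref{lem:evict} concludes.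
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Proposition~\ref{prop:truth} with Corollary~\ref{cor:ratio} for $r=2$, where $2r^2/(r-1)=8$.
\end{proof}

\section{The exact ratio of $\mathcal M_r$}\label{sec:tight}

A large $r$ protects cheap incumbents too well, and an $r$ near $1$ allows long chains of evictions with little gain. The bound of Corollary~\ref{cor:ratio} is the product of the corresponding factors $2r$ and $r/(r-1)$. One family of instances realizes both losses at once.

\begin{proposition}\label{prop:tight}
For each $r>1$, the supremum of $\mathrm{OPT}/v(F)$ for $\mathcal M_r$, over all instances with $\mathrm{OPT}>0$, is exactly $\frac{2r^2}{r-1}$, and it is the same over instances with unit capacities. The best member of the family is $\mathcal M_2$, and its exact ratio is $8$.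
\end{proposition}

\begin{proof}
The upper bound is Corollary~\ref{cor:ratio}. For the lower bound fix $M\ge1$ and $0<\varepsilon<1$. Take a path $a_0,a_1,\dots,a_M$ with edges $g_k=a_{k-1}a_k$, list $a_M$ first so that it is the root, and attach three leaves $b_k,c_k,d_k$ to each $a_k$ with $k\ge1$. All capacities are $1$. For each $k=1,\dots,M$ there are three players with top vertex $a_k$, indexed in this order (Figure~\ref{fig:tight}):
\begin{itemize}
\item $Q_k$, from $a_{\max(k-2,0)}$ to $b_k$, of value $r^k$, with edges $g_{k-1}$ (if $k\ge2$), $g_k$ and $a_kb_k$;
\item $L_k$, from $a_{k-1}$ to $c_k$, of value $(1-\varepsilon)r^{k+1}$, with edges $g_k$ and $a_kc_k$;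
\item $R_k$, from $b_k$ to $d_k$, of value $(1-\varepsilon)r^{k+1}$, with edges $a_kb_k$ and $a_kd_k$.
\end{itemize}
The depth of $a_k$ is $M-k$, so the order is $Q_1,L_1,R_1,Q_2,\dots$. We claim that the tentative set after the step of $R_k$ is $\{Q_k\}$. Player $Q_1$ is accepted into the empty set. For $k\ge2$ the tentative set before $Q_k$ is $\{Q_{k-1}\}$, the only saturated edge of $Q_k$ is $g_{k-1}$, the only cover is $\{Q_{k-1}\}$, and $r^k\ge r\cdot r^{k-1}$; so $Q_k$ replaces $Q_{k-1}$. Then $L_k$ has the saturated edge $g_k$ and $R_k$ has the saturated edge $a_kb_k$. For both the only cover is $\{Q_k\}$, and $(1-\varepsilon)r^{k+1}<r\cdot r^k$, so both are rejected. Thus $F=\{Q_M\}$ and $v(F)=r^M$.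

The lists of edges show that the $2M$ players $L_k,R_k$ are pairwise edge-disjoint. Hence
\[
\frac{\mathrm{OPT}}{v(F)}\ge\frac{2(1-\varepsilon)\sum_{k=1}^Mr^{k+1}}{r^M}=(1-\varepsilon)\,\frac{2r^2}{r-1}\,\big(1-r^{-M}\big),
\]
which tends to $2r^2/(r-1)$ as $\varepsilon\to0$ and $M\to\infty$. Finally, $\frac{2r^2}{r-1}-8=\frac{2(r-2)^2}{r-1}\ge0$, with equality only for $r=2$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray] (0,0)--(0,-2.6) (0,0)--(-1.5,-1.3) (0,0)--(1.5,-1.3) (0,0)--(3.2,-1.3);
\draw[gray,dashed] (0,0)--(0,0.6) (0,-2.6)--(0,-3.1);
\fill (0,0) circle (1.6pt) (0,-1.3) circle (1.6pt) (0,-2.6) circle (1.6pt)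
      (-1.5,-1.3) circle (1.6pt) (1.5,-1.3) circle (1.6pt) (3.2,-1.3) circle (1.6pt);
\draw[very thick] (0.12,-2.6)--(0.12,-0.28)--(1.3,-1.3);
\draw[very thick,dashed] (-0.12,-1.25)--(-0.12,-0.28)--(-1.3,-1.3);
\draw[very thick,dotted] (1.62,-1.25)--(0.6,-0.38)--(2.8,-1.27);
\node[above left] at (0,0) {$a_k$};
\node[below left] at (0,-1.3) {$a_{k-1}$};
\node[left] at (0,-2.6) {$a_{k-2}$};
\node[below] at (-1.5,-1.3) {$c_k$};
\node[below] at (1.5,-1.3) {$b_k$};
\node[below] at (3.2,-1.3) {$d_k$};
\node at (0.45,-2.0) {$Q_k$};
\node at (-0.5,-1.0) {$L_k$};
\node at (1.85,-1.07) {$R_k$};
\end{tikzpicture}
\caption{Level $k$ of the tight instance; all capacities are $1$. The path $Q_k$ (solid) evicts $Q_{k-1}$, with which it shares the edge $a_{k-2}a_{k-1}$. It then blocks the two edge-disjoint paths $L_k$ (dashed) and $R_k$ (dotted), one at the top edge of each of its legs; each of them is worth slightly less than $r$ times $Q_k$.}\label{fig:tight}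
\end{figure}

\begin{remark}\label{rem:r1}
For $r=1$ the same instance gives $v(F)=1$ and $\mathrm{OPT}\ge2(1-\varepsilon)M$. So the rule has no constant ratio without a margin $r>1$; it is Lemma~\ref{lem:evict} that fails.
\end{remark}

\section{Players who want subtrees}\label{sec:subtrees}

Now let player $i$ want a public subtree $S_i$, as in multicast, using one unit of capacity on each of its edges. Feasibility, $\mathrm{OPT}$ and $\mathrm{LP}$ are defined by \eqref{eq:ip} with $S_i$ in place of $P_i$. Root $T$ as before and recall the legs from Section~\ref{sub:legs}.

\begin{theorem}\label{thm:subtrees}
Suppose that each $S_i$ has at most $d$ legs and that each edge of $S_i$ lies on at most $\kappa$ legs of $S_i$, where $d,\kappa\ge1$ are integers. There is a polynomial-time deterministic truthful mechanism with welfare at least $\frac1{4d\kappa}\,\mathrm{LP}$, hence at least $\frac1{4d^2}\,\mathrm{OPT}$.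
\end{theorem}

The saturated edges of $S_j$ no longer lie along a path, so Lemma~\ref{lem:compute} does not apply to them as a whole. It does apply to each leg, and Proposition~\ref{prop:charge} is already phrased leg by leg. So we cover each leg separately and compare the bid with the sum of the costs, even though a blocker may then be counted several times.

\begin{proof}
\emph{Allocation.} Discard the players whose subtree has an edge of capacity $0$ and use the bottom-up order. At step $j$, let $\mathrm{Sat}_j$ be the set of edges of $S_j$ lying in exactly $u_e$ subtrees of $A_j$, and for each leg $\lambda$ of $S_j$ let $D_{j\lambda}$ be the subset of $A_j$ of minimum key covering $\mathrm{Sat}_j\cap\lambda$. Accept $j$ if and only if $v_j\ge2\sum_\lambda v(D_{j\lambda})$, and in that case evict $\bigcup_\lambda D_{j\lambda}$. Every edge of $S_j$ lies on a leg, so this union covers $\mathrm{Sat}_j$, and feasibility is preserved as in Section~\ref{sub:rule}.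

\emph{Welfare.} Let $Y$, $N$, $F$ be as before. The value evicted by $j\in Y$ is at most $\sum_\lambda v(D_{j\lambda})\le v_j/2$, so $v(Y)-v(F)\le v(Y)/2$ and $v(Y)\le 2v(F)$. If $p\in N$ and $H_\lambda\subseteq A_p$ covers $\mathrm{Sat}_p\cap\lambda$ for each $\lambda$, then $v_p<2\sum_\lambda v(D_{p\lambda})\le2\sum_\lambda v(H_\lambda)$. Proposition~\ref{prop:charge} with $r=2$ and $Z_p=\mathrm{Sat}_p$ gives $\mathrm{LP}\le2d\kappa\,v(Y)\le4d\kappa\,v(F)$. The rule does not use $d$ or $\kappa$, and the hypothesis always holds with $\kappa=d$, so $\mathrm{OPT}\le4d^2v(F)$.

\emph{Truthfulness.} Fix $i$ and the other bids. The steps before $i$ do not depend on the bid $b$ of $i$, and $i$ is accepted exactly when $b\ge\eta_i:=2\sum_\lambda v(D_{i\lambda})$, with evictions independent of $b$. Apart from these facts, the proof of Lemma~\ref{lem:theta} uses only Lemmas~\ref{lem:inv} and~\ref{lem:step}. So it suffices to prove both for the new rule, with suitable numbers $\tau_j<\infty$ that do not involve $b$. Then $\theta_i=\max(\eta_i,\max_{j>i}\tau_j)$, computed from the actual run, is the critical value; we charge it to the winners, and Lemma~\ref{lem:critical}(b) applies.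

For Lemma~\ref{lem:inv}, let $i$ win at $b$, let $b'>b$, and let the runs agree before a step $j>i$. If $j$ is accepted at $b$, then $i$ lies in no $D_{j\lambda}$, so each $D_{j\lambda}$ keeps its key while no competing key decreases; all $D_{j\lambda}$ and the decision are unchanged. If $j$ is rejected at $b$, it is rejected at $b'$, because each minimum cost $v(D_{j\lambda})$ is nondecreasing in the bid of $i$.

For Lemma~\ref{lem:step}, fix $j>i$ and $A_j\ni i$. For each leg $\lambda$ of $S_j$ let $C_\lambda\le\infty$ be the minimum cost of a subset of $A_j\setminus\{i\}$ covering $\mathrm{Sat}_j\cap\lambda$, and let $B_\lambda$ be the same for $(\mathrm{Sat}_j\cap\lambda)\setminus S_i$. As in Section~\ref{sec:truth}, $B_\lambda$ is finite, and at bid $b$ the cheapest cover of $\mathrm{Sat}_j\cap\lambda$ containing $i$ costs $b+B_\lambda$. Put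
\[
\phi(b)=\sum_\lambda\min(C_\lambda,\,b+B_\lambda)\quad(b\in\mathbb R),\qquad \sigma=\max_\lambda\,(C_\lambda-B_\lambda),\qquad C=\sum_\lambda C_\lambda .
\]
At bid $b\ge 0$ we have $\sum_\lambda v(D_{j\lambda})=\phi(b)$, so $j$ is accepted exactly when $\phi(b)\le v_j/2$. If $b<\sigma$, some leg has $b+B_\lambda<C_\lambda$, and then $i\in D_{j\lambda}$. If $b>\sigma$, every leg has $b+B_\lambda>C_\lambda$, so every $D_{j\lambda}$ is the set of minimum key among those avoiding $i$, and does not depend on $b$. There are two cases.

\emph{Case $C\le v_j/2$.} All $C_\lambda$ are finite, so $\sigma<\infty$; put $\tau_j=\sigma$. (If $S_j$ has no legs, this case occurs with $C=0$ and $\tau_j=-\infty$.) Since $\phi\le C$, player $j$ is accepted at every $b$. For $b<\tau_j$ it evicts $i$, and for $b>\tau_j$ it evicts a set that avoids $i$ and does not depend on $b$.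

\emph{Case $C>v_j/2$.} Here $S_j$ has a leg. The function $\phi$ is continuous and nondecreasing. For $b\le\sigma$ the term of a leg attaining $\sigma$ equals $b+B_\lambda$, so $\phi$ is strictly increasing below $\sigma$ and tends to $-\infty$ as $b\to-\infty$. If $\sigma<\infty$, then $\phi(\sigma)=C>v_j/2$; if $\sigma=\infty$, then $\phi(b)\to\infty$ as $b\to\infty$. So there is exactly one number $\tau_j<\sigma$ with $\phi(\tau_j)=v_j/2$, and $\phi(b)<v_j/2$ for $b<\tau_j$, while $\phi(b)>v_j/2$ for $b>\tau_j$. For $b<\tau_j$ player $j$ is accepted and, as $b<\sigma$, evicts $i$. For $b>\tau_j$ it is rejected.

\emph{Running time.} Each $S_j$ has at most $|V|$ legs, and each $D_{j\lambda}$, $C_\lambda$, $B_\lambda$ comes from one application of Lemma~\ref{lem:compute} with $\Lambda=\lambda$. The function $\phi$ is linear between consecutive finite values $C_\lambda-B_\lambda$. So in the second case $\tau_j$ is found by sorting these values, evaluating $\phi$ at them, and solving one linear equation.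
\end{proof}

For paths, $d=2$ and $\kappa=1$, and Theorem~\ref{thm:subtrees} gives the constant $1/8$ again.

\begin{thebibliography}{1}
\bibitem{source} \texttt{http://chekuri.cs.illinois.edu/teaching/spring2008/Homework/hw2.pdf}
\end{thebibliography}
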